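# A compact space on which neither player wins the open-set game

## 1. Finite non-expanding pieces of a map from $\omega_1^\omega$ to $2^\omega$

We begin with a partially ordered set. For two distinct sequences $a,b$, both in $\omega_1^\omega$ or both in $2^\omega$, let $\Delta(a,b)$ be the least $n$ with $a(n)\neq b(n)$. Fix, once and for all, an injection $\delta\mapsto r_\delta$ from $\omega_1$ to $2^\omega$. For $s\in\omega_1^\omega$ put
$$o(s)=\sup\{s(n)+1:n\in\omega\}<\omega_1,\qquad r_s:=r_{o(s)} .$$
So $o(s)$ is the least ordinal $\delta$ with $s\in\delta^\omega$; in particular $s\in\delta^\omega$ iff $o(s)\le\delta$. We call $r_s$ the *label* of $s$. It depends only on the ordinal $o(s)$.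

**Definition.** Let
$$P=\{F\in[\omega_1^\omega]^{<\omega}:\ r_s{\restriction}\Delta(s,s')=r_{s'}{\restriction}\Delta(s,s')\ \text{ for all } s\ne s' \text{ in }F\},$$
ordered by reverse inclusion: larger finite sets are stronger conditions.

The requirement says that $r_s=r_{s'}$ or $\Delta(r_s,r_{s'})\ge\Delta(s,s')$. If we measure distances by $2^{-\Delta}$, then $F\in P$ means that the map $s\mapsto r_s$ is non-expanding on the finite set $F$.

**Example.** Let $s=(0,0,0,\dots)$ and $s'=(0,0,1,1,1,\dots)$. Then $o(s)=1$, $o(s')=2$, $\Delta(s,s')=2$. So $\{s,s'\}\in P$ iff $r_1$ and $r_2$ agree in their first two bits. If $o(s)=o(s')$ then $\{s,s'\}\in P$ always, because the labels are equal. If $s(0)\ne s'(0)$ then again $\{s,s'\}\in P$ always, because $\Delta(s,s')=0$.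

Membership in $P$ is a condition on pairs, so subsets of conditions are conditions. If some $G\in P$ contains both $E$ and $F$, then $E\cup F\subset G$ lies in $P$. Hence $E,F\in P$ are compatible iff $E\cup F\in P$, and to check this one only has to check the mixed pairs $s\in E$, $s'\in F$.

From $P$ we shall form a compact space $X$, the Stone space of the regular open algebra of $P$. Its purpose is a topological game in which two players fight about whether a union of open sets is dense. On $X$ neither player will have a winning strategy, and the proof will use no hypothesis beyond ZFC.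

## 2. The games $\Omega$ and $\theta$, and spaces where a winner is easy to see

Compact spaces are taken to be Hausdorff. The game $\Omega$ on a space $X$ is played by I and II. At move $n\in\omega$, player I picks a point $x_n\in X$, and II responds with an open set $U_n\subset X$ such that $x_n\in\overline{U}_n$. After $\omega$ moves, I wins if $\bigcup_nU_n$ is dense in $X$; otherwise II wins. The game $\theta$ is the same except that II must choose $U_n\ni x_n$.

A *strategy* assigns a legal move to each finite sequence of previous moves. It is *winning* if its owner wins every play in which he follows it. A game is *undetermined* on $X$ if neither player has a winning strategy. Question 4.24 of "Some New Versions Of An Old Game" asks: is there a compact $X$ in ZFC on which $\Omega$ is undetermined? The answer is yes.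

**Theorem A (ZFC).** There is a compact extremally disconnected ccc space $X$ of weight $\mathfrak c$ on which $\Omega$ is undetermined. The game $\theta$ is also undetermined on $X$.

Recall that a space is *ccc* if every family of pairwise disjoint nonempty open sets is countable, and *extremally disconnected* if the closure of every open set is open. A poset is ccc if every set of pairwise incompatible elements is countable.

Here are some easy spaces.

**Separable spaces: I wins $\Omega$.** He enumerates a countable dense set as $x_0,x_1,\dots$. Each $x_n$ lies in $\overline U_n$, so the closure of $\bigcup U_n$ contains a dense set. In particular I wins on every finite space.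

**The one-point compactification $D\cup\{\infty\}$ of an uncountable discrete $D$: II wins $\Omega$, I wins $\theta$.** In $\Omega$, player II fixes a countably infinite $C\subset D$. He answers $d\in D$ by $\{d\}$ and answers $\infty$ by $C$; this is legal, since every neighborhood of $\infty$ misses only finitely many points of $D$. The union of the replies is countable and omits an isolated point. In $\theta$, player I plays $\infty$; the reply omits only finitely many points, and I plays those next.

**The cubes $2^\kappa$: I wins $\Omega$.** For $\kappa>\mathfrak c$ these cubes are not separable: a regular separable space has a base of at most $\mathfrak c$ regular open sets, while $2^\kappa$ has weight $\kappa$. They are always ccc (a textbook fact). So being ccc and non-separable does not by itself stop player I. We will need this case in Section 9, so here is the full proof.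

For a finite partial function $p$ from $\kappa$ to $2$ let $[p]$ be the basic clopen set of extensions of $p$. For each open $U\subset2^\kappa$, take a maximal disjoint family of basic clopen sets contained in $U$. It is countable by ccc, and its union $V(U)$ is dense in $U$. So $V(U)$ depends only on a countable set $S(U)\subset\kappa$ of coordinates. Fix the choices $U\mapsto V(U),S(U)$ in advance, and fix for every countable $A\subset\kappa$ an enumeration of the finite partial functions from $A$ to $2$ (with repetitions allowed).

Player I keeps track of $A_0=\emptyset$, $A_{n+1}=A_n\cup S(U_n)$. Let $(p_{n,j})_{j\in\omega}$ be the fixed enumeration for $A_n$. Let $n\mapsto(a(n),c(n))$ map $\omega$ onto $\omega\times\omega$ with $a(n)\le n$. At move $n$, player I plays a point of $[p_{a(n),c(n)}]$. Put $A=\bigcup A_n$. Any finite partial $p$ from $A$ to $2$ has its domain inside some $A_n$, so at some move I played a point of $[p]$.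

Now let $[q]$ be basic, let $p=q{\restriction}A$, and let $n$ be a move at which $x_n\in[p]$. Since $[p]$ is a neighborhood of $x_n\in\overline U_n$, the set $U_n$ meets $[p]$, and so does $V(U_n)$. Take $z\in V(U_n)\cap[p]$ and change $z$ off $A$ so that it agrees with $q$. Since $V(U_n)$ depends only on coordinates in $A$, the changed point is in $V(U_n)\cap[q]$. So $\bigcup U_n$ is dense.

## 3. Hiding a point in $\beta\omega_1$, and why cellularity must be countable

To have a chance, II must beat every strategy of I, and must not have a uniform way to do so. A sensible first candidate is $\beta\omega_1$. We first recall the tool.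

**Elementary submodels.** Let $\vartheta$ be a large enough regular cardinal and $H(\vartheta)$ the set of all sets of hereditary size $<\vartheta$. By the Löwenheim–Skolem theorem, every countable subset of $H(\vartheta)$ is contained in a countable $M\prec H(\vartheta)$. We use these facts.

1. Anything definable in $H(\vartheta)$ from parameters in $M$ belongs to $M$. A statement with parameters in $M$ of the form "there is $x$ such that…" that is true in $H(\vartheta)$ has a witness in $M$.
2. A countable set that belongs to $M$ is a subset of $M$. Also $M$ contains all finite sequences of its elements, and $2^{<\omega}\subset M$.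
3. $\delta:=M\cap\omega_1$ is a countable limit ordinal. Indeed each $\alpha\in M\cap\omega_1$ is countable, so $\alpha\subset M$, and $\alpha+1\in M$. Consequently $\delta\notin M$ and $\delta^{<\omega}\subset M$.
4. If $s\in\omega_1^\omega\cap M$, then $o(s)\in M$, so $o(s)<\delta$ and $s\in\delta^\omega$.

**The game on $\beta D$.** Let $D$ be a nonempty discrete space, and view points of $\beta D$ as ultrafilters on $D$. For $A\subset D$, $\overline A=\{x:A\in x\}$ is clopen. If $U$ is open then $\overline U=\overline{U\cap D}$, so $U$ is legal against $x$ in $\Omega$ iff $U\cap D\in x$. A union of open sets is dense iff it contains $D$. So in effect II answers an ultrafilter $x$ by some $A\in x$, and I wins iff the answers cover $D$.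

**Claim 1.** If $|D|\ge\omega_1$, then I has no winning strategy in $\Omega$ on $\beta D$.

*Proof.* Fix $D'\subset D$ with $|D'|=\omega_1$ and an injection $\varphi:D'\to2^\omega$. For $v\in 2^n$ let $[v]=\{y\in2^\omega:v\subset y\}$. Let $M\prec H(\vartheta)$ be countable and contain $D,D',\varphi$ and I's strategy. Choose $d\in D'\setminus M$. Player II will leave $d$ uncovered. Let $x\in\beta D\cap M$.

If $D\setminus D'\in x$, II plays this set. Otherwise $D'\in x$. For each $n$ the sets $\varphi^{-1}[v]$, $v\in2^n$, form a finite partition of $D'$, so exactly one of them is in $x$. Hence there is $\rho_x\in2^\omega$ with $\varphi^{-1}[\rho_x{\restriction}n]\in x$ for all $n$, and $\rho_x\in M$ by definability. Now $\varphi(d)\notin M$, because $\varphi\in M$ is injective and $d\notin M$. So $\varphi(d)\ne\rho_x$, and for some $n$ the set $\varphi^{-1}[\rho_x{\restriction}n]\in x$ omits $d$. II plays it.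

The answers lie in $M$. Hence inductively all moves of I lie in $M$, and II's recipe always applies. The point $d$ is never covered, so II wins this play. $\square$

So half of the job is done on $\beta\omega_1$ in ZFC. The other half can fail. To say exactly when, we need a cardinal.

**Definition.** $A\subset 2^\omega$ is *strong measure zero* if for all $(n_k)_{k\in\omega}$ there are $v_k\in2^{n_k}$ with $A\subset\bigcup_k[v_k]$. Let $\mathrm{non}(SN)$ be the least size of a subset of $2^\omega$ that is not strong measure zero.

**Example.** A countable set $\{a_k:k\in\omega\}$ is strong measure zero: take $v_k=a_k{\restriction}n_k$. The whole of $2^\omega$ is not: for $n_k=k+2$ the sets $[v_k]$ have total measure $\sum_k2^{-(k+2)}=\frac12<1$. Therefore $\omega_1\le\mathrm{non}(SN)\le\mathfrak c$, and under CH $\mathrm{non}(SN)=\omega_1$.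

**Theorem B (ZFC).**
1. If $\mathrm{non}(SN)=\omega_1$, then II has a winning strategy in $\Omega$ on every space of uncountable cellularity.
2. For discrete $D$, $\Omega$ is undetermined on $\beta D$ iff $\omega_1\le|D|<\mathrm{non}(SN)$.

Hence a non-ccc compact space with $\Omega$ undetermined exists iff $\mathrm{non}(SN)>\omega_1$. So the ccc in Theorem A cannot be avoided in ZFC.

*Proof of (1).* Let $A\subset2^\omega$, $|A|=\omega_1$, and $(n_k)$ be such that $A\not\subset\bigcup_k[v_k]$ for every choice of $v_k\in2^{n_k}$. Let $O_a$ $(a\in A)$ be disjoint nonempty open sets in the given space $Z$, and let $O=\bigcup_aO_a$. At move $k$, given $x$, II does the following.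

- If $x\notin\overline O$, he plays $Z\setminus\overline O$ (and we let $v_k\in2^{n_k}$ be arbitrary).
- If $x\in\overline O$, note that $O$ is the union of the finitely many sets $\bigcup\{O_a:a\in A\cap[v]\}$, $v\in2^{n_k}$. So $x$ is in the closure of one of them, for $v=v_k$, say, and II plays that one.

Some $a\in A$ lies in no $[v_k]$. Then $O_a$ is disjoint from every reply, so II wins. $\square$

The exact point of failure of $\beta\omega_1$ is now visible. In Claim 1 the finite partitions $\{\varphi^{-1}[v]:v\in2^n\}$, $n\in\omega$, are known before the play. If $\mathrm{non}(SN)=\omega_1$, player II may fix the levels $n_k$ beforehand and need not know anything about his opponent. By (1), no other space of uncountable cellularity helps. A ZFC example must be ccc, so there will be no uncountable disjoint family in which to hide a point.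

The poset $P$ keeps the scheme of Claim 1 and repairs this. The hidden object is a condition $\{s\}$, and its label $r_s$ plays the role of $\varphi(d)$. The partition that reveals $n$ bits of the label is attached not to $n$ but to the finite sequence $s{\restriction}n\in\omega_1^{n}$. Against a strategy of I, player II will use an $s$ with $o(s)=M\cap\omega_1$, which depends on that strategy. The non-expanding condition ties the labels of different sequences together enough to make $P$ ccc.

The remaining parts of Theorem B are proved in Section 10. They are not needed for Theorem A.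

## 4. The poset is ccc

**Lemma 1.** $P$ is ccc.

*Proof.* Let $F_\xi\in P$ for $\xi<\omega_1$. We find $\xi\neq\eta$ with $F_\xi\cup F_\eta\in P$.

**Step 1: make the family uniform.** Pass to an uncountable subfamily of sets of the same size $l$ and write $F_\xi=\{s_i^\xi:i<l\}$ with distinct entries. For a fixed $i$, either some value of $o(s_i^\xi)$ is taken for uncountably many $\xi$, and we keep only those $\xi$; or each value is taken countably often, and we keep an uncountable set of $\xi$ on which $o(s_i^\xi)$ is strictly increasing. Do this for $i=0,\dots,l-1$ in turn and reindex by $\omega_1$, preserving order. Now for each $i$, either $o(s_i^\xi)=\varepsilon_i$ for all $\xi$ (write $i\in A$), or $\xi\mapsto o(s_i^\xi)$ is strictly increasing (write $i\in B$). Write $r_i^\xi$ for the label of $s_i^\xi$.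

**Step 2: choose one condition sticking out of a model.** Let $M\prec H(\vartheta)$ be countable with $\langle F_\xi\rangle$, the enumerations and $r$ in $M$. Put $\delta=M\cap\omega_1$ and $\xi=\delta+1$.

For $i\in B$: a strictly increasing function on ordinals satisfies $o(s_i^\xi)\ge\xi>\delta$, so $s_i^\xi\notin\delta^\omega$. Let $k_i$ be least with $s_i^\xi(k_i)\ge\delta$. For $i\in A$: $\varepsilon_i$ is definable from the family, so $\varepsilon_i\in M$, hence $\varepsilon_i<\delta$ and $s_i^\xi\in\delta^\omega$.

Choose $N$ with $N>k_i$ for all $i\in B$ and with the sequences $s_i^\xi{\restriction}N$ $(i<l)$ pairwise distinct. Choose $\zeta<\delta$ with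
$$\zeta\ge s_i^\xi(m)\quad\text{whenever } i<l,\ m<N,\ s_i^\xi(m)<\delta. \tag{1}$$
This is possible, since only finitely many ordinals are involved.

**Step 3: reflect it into the model.** We want a second condition inside $M$ that looks like $F_\xi$ up to $N$. Consider the statement that there is $\eta<\omega_1$ with

- $s_i^\eta{\restriction}N=s_i^\xi{\restriction}N$ for $i\in A$;
- $s_i^\eta{\restriction}k_i=s_i^\xi{\restriction}k_i$, $\ r_i^\eta{\restriction}N=r_i^\xi{\restriction}N$, $\ s_i^\eta(k_i)>\zeta$ for $i\in B$.

Its parameters are the family, $\zeta$, and the finite objects $s_i^\xi{\restriction}N\in\delta^N$ $(i\in A)$, $s_i^\xi{\restriction}k_i\in\delta^{k_i}$ and $r_i^\xi{\restriction}N\in2^N$ $(i\in B)$. All lie in $M$. The statement is true, witnessed by $\xi$, because $s_i^\xi(k_i)\ge\delta>\zeta$ for $i\in B$. So there is such an $\eta\in M$. Then $\eta<\delta<\xi$. All $s_i^\eta$ are in $M$, so $s_i^\eta\in\delta^\omega$.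

**Step 4: check the mixed pairs.** Let $s=s_i^\xi\ne s'=s_{i'}^\eta$ and $m=\Delta(s,s')$. We show $r_s{\restriction}m=r_{s'}{\restriction}m$.

*Case $i'\in A$, $m\ge N$.* Then $s{\restriction}N=s'{\restriction}N\in\delta^N$. If $i$ were in $B$, then $s(k_i)\ge\delta$ with $k_i<N$, which is impossible. So $i\in A$. Moreover $s{\restriction}N=s'{\restriction}N=s_{i'}^\xi{\restriction}N$, so $i=i'$ by the choice of $N$, and $r_s=r_{\varepsilon_i}=r_{s'}$.

*Case $i'\in A$, $m<N$.* Since $s'{\restriction}N=s_{i'}^\xi{\restriction}N$, also $\Delta(s,s_{i'}^\xi)=m$. From $F_\xi\in P$ we get $r_s{\restriction}m=r_{i'}^\xi{\restriction}m$. And $r_{i'}^\xi=r_{\varepsilon_{i'}}=r_{s'}$.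

*Case $i'\in B$, $m\le k_{i'}$.* Here $s_{i'}^\xi{\restriction}m=s'{\restriction}m=s{\restriction}m$. So either $s=s_{i'}^\xi$, or $\Delta(s,s_{i'}^\xi)\ge m$ and we use $F_\xi\in P$. Either way $r_s{\restriction}m=r_{i'}^\xi{\restriction}m$. This equals $r_{i'}^\eta{\restriction}m=r_{s'}{\restriction}m$, because $m\le k_{i'}<N$.

*Case $i'\in B$, $m>k_{i'}$.* Then $s_i^\xi(k_{i'})=s_{i'}^\eta(k_{i'})$. This ordinal is $>\zeta$ by the choice of $\eta$ and $<\delta$ because $s_{i'}^\eta\in\delta^\omega$. Since $k_{i'}<N$, this contradicts (1). So this case does not occur. $\square$

## 5. The Stone space of $RO(P)$ and the partitions $\mathcal P_\sigma$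

**The algebra.** Let $\mathbb B=RO(P)$ be the regular open algebra of $P$. It is a complete Boolean algebra with a canonical order-preserving map $e:P\to\mathbb B\setminus\{0\}$ such that $e[P]$ is dense (every nonzero $b$ has some $e(F)\le b$), and $e(E)\wedge e(F)=0$ iff $E,F$ are incompatible. If $E\cup F\in P$, then $e(E\cup F)\le e(E)\wedge e(F)$.

**The space.** Let $X=St(\mathbb B)$ be the space of ultrafilters on $\mathbb B$, with clopen base $[b]=\{x:b\in x\}$. It is compact Hausdorff. For any family,
$$\overline{\textstyle\bigcup_i[b_i]}=[\textstyle\bigvee_ib_i]. \tag{2}$$
Indeed the right side is closed and contains each $[b_i]$. If a nonempty $[c]\subset[\bigvee b_i]$ missed all $[b_i]$, then $c\wedge b_i=0$ for all $i$, so $c=c\wedge\bigvee b_i=0$, a contradiction. Every open set is a union of sets $[b]$, so its closure is clopen: $X$ is extremally disconnected. Given disjoint nonempty open sets $U_\alpha$, choose $F_\alpha$ with $[e(F_\alpha)]\subset U_\alpha$. The $F_\alpha$ are pairwise incompatible, so by Lemma 1 there are countably many. So $X$ is ccc.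

**The weight.** We have $|P|=|\omega_1^\omega|=\mathfrak c$, since $2^\omega\le\omega_1^\omega\le\mathfrak c^\omega=\mathfrak c$ as cardinals. For nonzero $b\in\mathbb B$, a maximal disjoint set of elements of $e[P]$ below $b$ is countable and, by density, has join $b$; the zero element is the join of the empty antichain. So $|\mathbb B|\le\mathfrak c^\omega=\mathfrak c$. Next, $\mathbb B$ is infinite: otherwise $X$ would be finite and I would win $\Omega$ on $X$ by listing its points, which Section 6 excludes. (Section 6 makes no use of the weight.) An infinite Boolean algebra has an infinite disjoint set of nonzero elements. In a complete algebra the joins of the subsets of a countably infinite such set are distinct, so $|\mathbb B|\ge\mathfrak c$. Finally $w(X)=|\mathbb B|$: the sets $[b]$ form a base, and each of them is a finite union of members of any given base. Hence $w(X)=\mathfrak c$.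

**The game in algebraic terms.** For $U$ open, $\overline U=[b_U]$ for a unique $b_U\in\mathbb B$. So a reply $U$ to $x$ is legal in $\Omega$ iff $b_U\in x$. By (2), $\bigcup U_n$ is dense iff $\bigvee b_{U_n}=1$.

**The partitions.** For $\sigma\in\omega_1^{<\omega}$ and $v\in2^{|\sigma|}$ put
$$b_{\sigma,v}=\bigvee\{e(F):F\in P,\ \exists s\in F\ (\sigma\subset s,\ r_s{\restriction}|\sigma|=v)\},\qquad c_\sigma=\neg\bigvee_{v}b_{\sigma,v}.$$
The element $b_{\sigma,v}$ is the assertion that some sequence through $\sigma$ is present and the first $|\sigma|$ bits of its label are $v$. This is unambiguous. Let $F\ni s$ and $F'\ni s'$ be compatible with $s,s'\supset\sigma$. Then $s=s'$, or $\Delta(s,s')\ge|\sigma|$ and $\{s,s'\}\in P$; in both cases $r_s{\restriction}|\sigma|=r_{s'}{\restriction}|\sigma|$. So $b_{\sigma,v}\wedge b_{\sigma,v'}=0$ for $v\ne v'$, and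
$$\mathcal P_\sigma=\{b_{\sigma,v}:v\in2^{|\sigma|}\}\cup\{c_\sigma\}$$
is a finite partition of $1$ (possibly with zeros). Each $x\in X$ contains exactly one member of it. Put $y_x(\sigma)=v$ if $b_{\sigma,v}\in x$, and $y_x(\sigma)=*$ if $c_\sigma\in x$.

For $s\in\omega_1^\omega$ and $n\in\omega$ we have $e(\{s\})\le b_{s\restriction n,\,r_s\restriction n}$. The members of a partition are disjoint, so:
$$\text{if } y_x(s{\restriction}n)\ne r_s{\restriction}n,\text{ then the member of }\mathcal P_{s\restriction n}\text{ belonging to }x\text{ is disjoint from }e(\{s\}). \tag{3}$$

## 6. A hidden sequence $s$ with $o(s)=M\cap\omega_1$ defeats player I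

**Proposition 1.** I has no winning strategy on $X$, neither in $\Omega$ nor in $\theta$.

*Proof.* Let $\Sigma$ be a strategy for I in one of the two games. Take a countable $M\prec H(\vartheta)$ with $\Sigma,r,P,\mathbb B,e,X\in M$, and let $\delta=M\cap\omega_1$.

**Step 1: every point of $M$ guesses $r_\delta$ wrongly somewhere.** We claim that if $x\in X\cap M$ and $\sigma_0\in\delta^{<\omega}$, there is $\sigma\in\delta^{<\omega}$ with $\sigma\supset\sigma_0$ and $y_x(\sigma)\ne r_\delta{\restriction}|\sigma|$.

Otherwise, in particular $y_x(\sigma_0{}^\frown0^k)=r_\delta{\restriction}(|\sigma_0|+k)$ for all $k$, so $r_\delta=\bigcup_ky_x(\sigma_0{}^\frown0^k)$. Since $y_x,\sigma_0\in M$, this gives $r_\delta\in M$. As $r\in M$ is injective, $\delta\in M$, a contradiction.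

**Step 2: build one $s$ that works for all points of $M$.** Enumerate $X\cap M=\{x_j:j<\omega\}$ and fix $\delta_j\nearrow\delta$. By Step 1 we can choose $\sigma_0\subset\sigma_1\subset\cdots$ in $\delta^{<\omega}$ such that $\sigma_j$ extends $\sigma_{j-1}{}^\frown\langle\delta_j\rangle$ (with $\sigma_{-1}=\emptyset$) and $y_{x_j}(\sigma_j)\ne r_\delta{\restriction}|\sigma_j|$. Let $s=\bigcup_j\sigma_j$. All values of $s$ are below $\delta$ and all $\delta_j$ occur among them, so $o(s)=\delta$ and $r_s=r_\delta$. Thus for every $x\in X\cap M$ there is $n_x$ with $y_x(s{\restriction}n_x)\ne r_s{\restriction}n_x$.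

**Step 3: play.** Against $\Sigma$, II answers each $x\in X\cap M$ by $[b]$, where $b$ is the member of $\mathcal P_{s\restriction n_x}$ belonging to $x$. This is a clopen neighborhood of $x$, so it is legal in $\theta$ and in $\Omega$. Although $s\notin M$, we have $s{\restriction}n_x\in\delta^{<\omega}\subset M$. So the finite set $\mathcal P_{s\restriction n_x}$ is in $M$, hence $b\in M$ and $[b]\in M$. Therefore inductively every move of I, being $\Sigma$ applied to a finite sequence in $M$, lies in $M$, and II's replies are always defined. By (3) all replies miss the nonempty open set $[e(\{s\})]$. So II wins the play, and $\Sigma$ is not winning. $\square$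

## 7. Amalgamating conditions with the same data over $M$

Now fix a strategy $\tau$ of II in $\Omega$ on $X$. To beat it, I must arrange that every $e(F)$, $F\in P$, is met by some reply. There are $\mathfrak c$ many conditions $F$ but only $\omega$ moves, so one move must deal with many $F$ at once. We sort the conditions into countably many classes, by what a countable model can see of them, and show that one move can handle a whole class.

Write $\tau$ as a function of I's moves (II's own moves are then determined), and put $b(t)=b_{\tau(t)}$ for nonempty finite sequences $t$ of points of $X$. Here $\tau(t)$ is the reply to the last entry of $t$. Take a countable $M\prec H(\vartheta)$ with $\tau,r,P,\mathbb B,e,X\in M$, and let $\delta=M\cap\omega_1$.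

**Definition (data).** For $F\in P$ let $F_1=F\cap\delta^\omega$ and $F_2=F\setminus F_1$. For $s\in F_2$ let $k_s$ be least with $s(k_s)\ge\delta$. Let $N$ be least such that $N>k_s$ for all $s\in F_2$ and the sequences $s{\restriction}N$ $(s\in F_1)$ are distinct. Put
$$d(F)=\big(N,\ \{(s{\restriction}N,o(s)):s\in F_1\},\ \{(s{\restriction}k_s,\,r_s{\restriction}k_s):s\in F_2\}\big).$$

For $s\in F_1$ we have $s{\restriction}N\in\delta^N$ and $o(s)\le\delta$. For $s\in F_2$ we have $s{\restriction}k_s\in\delta^{k_s}$ and $r_s{\restriction}k_s\in2^{k_s}$. So there are only countably many possible data. Here it matters that the label depends only on $o(s)$. We record the whole label of each $s\in F_1$, which costs only an ordinal $\le\delta$, although there are uncountably many $s\in\delta^\omega$.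

**Example.** If $F=\{s\}$ with $o(s)=\delta$, then $F=F_1$, $N=0$, and $d(F)=(0,\{(\emptyset,\delta)\},\emptyset)$. So all the conditions $\{s\}$ with $o(s)=\delta$, which are the ones used against player I in Section 6, have the same data.

**Lemma 2.** Let $F^1,\dots,F^q\in P$ have the same data and let $b_1,\dots,b_q\in\mathbb B\cap M$ with $\bigvee_ib_i=1$. Then $b_i\wedge e(F^i)\ne0$ for some $i$.

*Proof.* Let $N$ be the common first coordinate. For $s\in F^i_1$ and any $j$, equality of the second coordinates gives $\hat s\in F^j_1$ with
$$\hat s{\restriction}N=s{\restriction}N,\qquad o(\hat s)=o(s),\qquad r_{\hat s}=r_s, \tag{4}$$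
and $\hat s$ is the only element of $F_1^j$ with the first property, by the choice of $N$. The plan is to put all the low parts $F^i_1$ and one high part into a single condition
$$H=F^1_2\cup\bigcup_iF^i_1 .$$
The element $e(H)$ must meet some $b_i$, and we then transfer this to $F^i$.

**Step 1: $H\in P$.** Let $s\ne s'$ be in $H$ and $m=\Delta(s,s')$.

*Let $s\in F^i_1$, $s'\in F^j_1$.* Take $\hat s\in F_1^j$ as in (4). If $m\ge N$, then $\hat s{\restriction}N=s{\restriction}N=s'{\restriction}N$, so $\hat s=s'$ by uniqueness, and $r_s=r_{\hat s}=r_{s'}$. If $m<N$, then $\Delta(\hat s,s')=m$, and $F^j\in P$ gives $r_s{\restriction}m=r_{\hat s}{\restriction}m=r_{s'}{\restriction}m$.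

*Let $s\in F^1_2$, $s'\in F^j_1$.* As $s'\in\delta^\omega$ and $s(k_s)\ge\delta$, we have $m\le k_s<N$. Take $\hat s\in F^1_1$ with $\hat s{\restriction}N=s'{\restriction}N$ and $r_{\hat s}=r_{s'}$, by (4). Then $\Delta(s,\hat s)=m$, and $F^1\in P$ gives $r_s{\restriction}m=r_{\hat s}{\restriction}m=r_{s'}{\restriction}m$.

*Let $s,s'\in F^1_2$.* This is clear, as $F^1\in P$.

**Step 2: if $b\in\mathbb B\cap M$ and $b\wedge e(H)\ne0$, then $b\wedge e(F^i)\ne0$ for every $i$.** The idea is to witness $b$ by a condition $E$ inside $M$, because elements of $M$ cannot follow a high sequence $s\in F_2^i$ beyond $k_s$.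

*Finding $E$.* The set $\mathcal D=\{E\in P:e(E)\le b\text{ or }e(E)\wedge b=0\}$ is dense in $P$. Indeed, if $e(E)\wedge b\neq0$, choose $E'$ with $e(E')\le e(E)\wedge b$. Then $E,E'$ are compatible, and $E\cup E'\supset E$ is in $\mathcal D$ since $e(E\cup E')\le e(E')\le b$. A maximal antichain among the subsets of the dense set $\mathcal D$ is a maximal antichain of $P$. By elementarity such an antichain $\mathcal A\subset\mathcal D$ belongs to $M$. By Lemma 1 it is countable, so $\mathcal A\subset M$. Pick $E'\in P$ with $e(E')\le b\wedge e(H)$, and $E\in\mathcal A$ compatible with $E'$. Then $e(E)\wedge b\ge e(E)\wedge e(E')\ne0$, so $e(E)\le b$, because $E\in\mathcal D$. Also $e(E)\wedge e(H)\ne0$, so $E\cup H\in P$.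

*Reduction.* It suffices to show $E\cup F^i\in P$, since then $0\ne e(E\cup F^i)\le e(E)\wedge e(F^i)\le b\wedge e(F^i)$.

*Mixed pairs.* Let $s'\in E$, $s\in F^i$, $s\ne s'$. If $s\in F^i_1$, then $s\in H$ and the pair is good because $E\cup H\in P$. Let $s\in F^i_2$. As $E\in M$ is finite, $s'\in M$, so $s'\in\delta^\omega$ and $m=\Delta(s,s')\le k_s$. Equality of the third coordinates of the data gives $\hat s\in F^1_2\subset H$ with $\hat s{\restriction}k_{\hat s}=s{\restriction}k_s$, so that $k_{\hat s}=k_s$, and $r_{\hat s}{\restriction}k_s=r_s{\restriction}k_s$. Now $\hat s{\restriction}m=s{\restriction}m=s'{\restriction}m$, and $\hat s\ne s'$ because $\hat s\notin\delta^\omega$. So $\Delta(\hat s,s')\ge m$. From $E\cup H\in P$ we get $r_{s'}{\restriction}m=r_{\hat s}{\restriction}m$, and this equals $r_s{\restriction}m$ as $m\le k_s$.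

**Step 3: conclusion.** Since $\bigvee_ib_i=1$ and $e(H)\ne0$, some $b_i\wedge e(H)\ne0$. By Step 2 for $b=b_i$, $b_i\wedge e(F^i)\ne0$. $\square$

## 8. One move for each datum defeats player II

**Proposition 2.** II has no winning strategy on $X$, neither in $\Omega$ nor in $\theta$.

*Proof.* A strategy of II that is winning in $\theta$ is also a winning strategy in $\Omega$, since $x\in U$ implies $x\in\overline U$ and the winning condition is the same. So it is enough to beat the strategy $\tau$ in $\Omega$ fixed in Section 7. Keep $M$, $\delta$ and $b(t)$, and enumerate all data of conditions as $\{d_k:k<\omega\}$, with repetitions if necessary.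

**Step 1: the move for $d_k$.** I plays only points of $M$. At move $k$ let $t$ be the finite sequence of his previous moves; so $t\in M$. By legality $b(t^\frown x)\in x$ for each $x\in X$, so the clopen sets $[b(t^\frown x)]$, $x\in X$, cover $X$. By compactness finitely many of them cover, and by elementarity there are $x_1,\dots,x_q\in X\cap M$ with $\bigvee_ib(t^\frown x_i)=1$. The elements $b(t^\frown x_i)$ are in $M$.

We claim that there is $i$ such that $b(t^\frown x_i)\wedge e(F)\ne0$ for *every* $F\in P$ with $d(F)=d_k$. Otherwise choose for each $i$ a counterexample $F^i$, with $d(F^i)=d_k$ and $b(t^\frown x_i)\wedge e(F^i)=0$. This contradicts Lemma 2. Player I plays $x_i$ for such an $i$. The choice of $i$ is made outside $M$, but $x_i\in M$, so the construction continues.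

**Step 2: the outcome.** Let $b_n$ be the element of $\mathbb B$ given by the $n$-th reply. Every $F\in P$ has $d(F)=d_k$ for some $k$, so $e(F)\wedge b_k\ne0$. If $\bigvee_nb_n\neq1$, then by density some $e(F)\le\neg\bigvee_nb_n$, a contradiction. So $\bigvee b_n=1$, the union of the replies is dense, and I wins. Hence $\tau$ is not winning. $\square$

Propositions 1 and 2, with the properties of $X$ in Section 5, prove **Theorem A**. So the answer to Question 4.24 is yes.

## 9. All weights $\kappa\ge\mathfrak c$, and the bound $\mathfrak c$

**Corollary A′ (ZFC).** For every $\kappa\ge\mathfrak c$ there is a ccc compact space of weight $\kappa$ on which $\Omega$ is undetermined. In ZFC the bound $\mathfrak c$ cannot be lowered for ccc spaces: under MA, player I wins $\Omega$ on every ccc compact space of weight $<\mathfrak c$.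

*Proof.* Let $Y=2^\kappa$ and consider the disjoint sum $X\sqcup Y$. It is compact, ccc, and of weight $\max(\mathfrak c,\kappa)=\kappa$.

**Step 1: I has no winning strategy on $X\sqcup Y$.** Repeat Section 6 with a countable $M$ containing I's strategy on $X\sqcup Y$ and also $Y$. Build $s$ from the points of $X\cap M$ as before. II answers points of $X\cap M$ as before and answers points of $Y$ by the clopen set $Y\in M$. All replies are in $M$, so all moves of I are, and all replies miss $[e(\{s\})]\subset X$.

**Step 2: II has no winning strategy on $X\sqcup Y$.** Let $\tau$ be a strategy for II. By Section 2, I has a winning strategy $\rho$ in $\Omega$ on $Y$. Take $M$ as in Section 7 with also $Y,\rho\in M$. If $t$ is a finite sequence of points ending in a point $x$ of $X$, let $b(t)=b_{\tau(t)\cap X}$; since $X$ is clopen in the sum, legality gives $x\in\overline{\tau(t)\cap X}$, that is, $b(t)\in x$. If $t$ ends in $y\in Y$, then $y\in\overline{\tau(t)\cap Y}$, so $\tau(t)\cap Y$ is a legal reply to $y$ in the game on $Y$.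

At move $2k$, player I plays a point of $X\cap M$ chosen for $d_k$ exactly as in Section 8, using the sets $[b(t^\frown x)]$, $x\in X$. At the odd moves he follows $\rho$ against the sets $U_n\cap Y$ from the earlier odd moves. If the sequence of previous moves is in $M$, so are II's replies and their traces on $Y$, so the next move is in $M$, whether it is even or odd. The replies at even moves have union dense in $X$ by Section 8, and the replies at odd moves have union dense in $Y$ because $\rho$ wins. So I wins this play.

**Step 3: the bound.** Assume MA and let $Z$ be a ccc compact space with a base $\mathcal U$ of nonempty open sets, $|\mathcal U|<\mathfrak c$. Ordered by inclusion, $\mathcal U$ is a ccc poset. It is a textbook theorem that under MA every ccc poset of size $<\mathfrak c$ is $\sigma$-centered. So $\mathcal U=\bigcup_n\mathcal C_n$, where any finitely many members of a $\mathcal C_n$ have a common lower bound in $\mathcal U$. The closures of the members of $\mathcal C_n$ then have the finite intersection property. By compactness pick $z_n\in\bigcap\{\overline C:C\in\mathcal C_n\}$ for each nonempty $\mathcal C_n$. Any nonempty open $W$ contains $\overline C$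 for some $C\in\mathcal U$, by regularity. If $C\in\mathcal C_n$ then $z_n\in\overline C\subset W$. So $Z$ is separable, and by Section 2 player I wins $\Omega$ on $Z$. $\square$

## 10. The games on $\beta D$ and strong measure zero sets

It remains to prove part (2) of Theorem B and the statement after it. We use the description of the game on $\beta D$ from Section 3: II answers $x$ by some $A\in x$, and I wins iff the answers cover $D$. If $|D|\le\omega$, then $\beta D$ is separable and I wins. If $|D|\ge\omega_1$, then I has no winning strategy, by Claim 1. So for $|D|\ge\omega_1$ we must show that II has a winning strategy iff $|D|\ge\mathrm{non}(SN)$.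

**Step 1: if $|D|\ge\mathrm{non}(SN)$, then II wins.** Take $A\subset2^\omega$ not strong measure zero with $|A|\le|D|$, witnessed by $(n_k)$, and a surjection $\varphi:D\to A$. At move $k$, given $x$, II plays the set $\varphi^{-1}[v_k]\in x$ with $v_k\in2^{n_k}$; exactly one such $v_k$ exists, as these sets form a finite partition of $D$. Some $a\in A$ lies in no $[v_k]$. A point $d$ with $\varphi(d)=a$ is not covered.

**Step 2: if $|D|<\mathrm{non}(SN)$, then II has no winning strategy.** Let a strategy of II be given, with answers $A(t)\subset D$ to nonempty finite sequences $t$ of points.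

*Cutting the game down to a finitely branching tree.* We build finite sets $T_k$ of sequences of length $k$. Let $T_0=\{\emptyset\}$. For $t\in T_k$, the clopen sets $\overline{A(t^\frown x)}\ni x$ cover $\beta D$. So there are finitely many points $x_i^t$ whose sets $\overline{A(t^\frown x^t_i)}$ cover $\beta D$. Intersecting with $D$ gives $\bigcup_iA(t^\frown x^t_i)=D$. Let $T_{k+1}$ consist of all $t^\frown x^t_i$ with $t\in T_k$.

*Coding points of $D$.* Let $\{P_{k,j}:j<m_k\}$ be the partition of $D$ into the nonempty atoms generated by the finitely many sets $A(t^\frown x_i^t)$, $t\in T_k$. For $d\in D$ let $g_d\in\prod_km_k$ be such that $d\in P_{k,g_d(k)}$ for all $k$. Choose $\ell_k\ge1$ with $2^{\ell_k}\ge m_k$ and an injective code $m_k\to2^{\ell_k}$. Concatenating the codes of $g(0),g(1),\dots$ maps $g\in\prod_km_k$ to a point of $2^\omega$. With $L_k=\ell_0+\dots+\ell_k$, the value $g(k)$ can be read from the first $L_k$ bits.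

*Guessing.* The set of codes of the $g_d$, $d\in D$, has size at most $|D|<\mathrm{non}(SN)$, so it is strong measure zero. Applied to $(L_k)$, this gives $v_k\in2^{L_k}$ such that every code lies in some $[v_k]$. Let $h(k)$ be the number below $m_k$ whose code is the last block of $\ell_k$ bits of $v_k$, and $h(k)=0$ if there is none. Then $h\in\prod_km_k$, and for every $d\in D$ there is $k$ with $g_d(k)=h(k)$.

*Playing.* I plays through the sets $T_k$. At $t\in T_k$, the sets $A(t^\frown x_i^t)$ cover $D$, so one of them meets the nonempty set $P_{k,h(k)}$. It then contains $P_{k,h(k)}$, because this is an atom. I picks that $x_i^t$. Each $d\in D$ is in $P_{k,g_d(k)}=P_{k,h(k)}$ for some $k$, so it is covered. I wins, and the given strategy is not winning. This proves (2).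

**Step 3: non-ccc compact spaces.** If $\mathrm{non}(SN)>\omega_1$, then $\Omega$ is undetermined on $\beta\omega_1$ by (2), and this space is not ccc, since its singletons $\{\alpha\}$, $\alpha<\omega_1$, are open and disjoint. If $\mathrm{non}(SN)=\omega_1$, then by (1) II wins $\Omega$ on every space that is not ccc. Hence a non-ccc compact space with $\Omega$ undetermined exists iff $\mathrm{non}(SN)>\omega_1$. Under CH, for instance, $\mathrm{non}(SN)=\omega_1$ by the example in Section 3, so the ccc in Theorem A cannot be avoided in ZFC. $\square$
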